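# A separable Banach space with compact unit ball and no extreme points

## 1. Splitting the constant function 1 in $L_1$

Work in $L_1=L_1([0,1])$ with Lebesgue measure, and split the constant function $1$ into two halves:
$$1=\tfrac12\big(2\cdot 1_{[0,1/2)}+2\cdot 1_{[1/2,1)}\big).$$
Each half splits again; for instance $2\cdot 1_{[0,1/2)}=\frac12\big(4\cdot 1_{[0,1/4)}+4\cdot 1_{[1/4,1/2)}\big)$. After $n$ rounds the function $1$ is the average of the $2^n$ functions $2^n\,1_{[j2^{-n},(j+1)2^{-n})}$, $0\le j<2^n$. Each of them has $L_1$-norm $1$, and each vanishes off a set of measure $2^{-n}$. So $1$ is an average of norm-one functions that are almost invisible if one only measures *where* a function is nonzero. We will call such functions needles.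

No function in this tree is an extreme point of the unit ball, since each one splits. In fact the unit ball of $L_1$ has no extreme points at all. If $\|f\|_1<1$, then $f\pm w$ is in the ball for every small $w\neq0$. If $\|f\|_1=1$, the function $t\mapsto\int_0^t|f|$ is continuous, so there is $t$ with $\int_0^t|f|=\frac12$. With $A=[0,t]$ we have $f=\frac12(2f1_A+2f1_{A^c})$, and both terms on the right have norm $1$ and are different.

Is there some compactness here? The natural weak topology in which the needles tend to $0$ is convergence in measure. By Fatou's lemma the ball of $L_1$ is closed for it. It is not compact: if $r_n$ is the $n$-th Rademacher function, then for $n\ne m$ the difference $r_n-r_m$ has absolute value $2$ on a set of measure $\frac12$, so no subsequence of $(r_n)$ converges in measure.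

At the other end is $\ell_1$, the dual of $c_0$. Its ball is weak\* compact, and it has extreme points: if $e_1=\frac12(a+b)$ with $\|a\|,\|b\|\le1$, then $a_1=b_1=1$, and no norm is left for the other coordinates, so $a=b=e_1$.

So one separable space has a ball without extreme points, and another has a ball that is compact in a weaker topology. The question, posed in "A Glimpse At Nigel Kalton's Work", is whether one ball can do both:

*Does there exist a separable Banach space $X$ such that $B_X$ is compact for some Hausdorff topological vector space topology, but $B_X$ has no extreme points?*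

The answer is yes. The example is a closed subspace of an $L_1$-space, under a norm as close as we like to the $L_1$-norm, and the topology is convergence in measure. We shall keep the splitting of the constant function $1$, and choose the needles so that their span has almost no room in it.

## 2. Vector topologies, extreme points, and the size $|h|_0$

All spaces are real. $B_X$ is the closed unit ball of $X$, and $\mathrm{co}$ is the convex hull.

**Definition (extreme point).** Let $C$ be a convex set. A point $q\in C$ is extreme if there is no $w\ne0$ with $q\pm w\in C$. The set of extreme points is $\mathrm{Ext}(C)$.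

We will use the following consequence. If $q\in\mathrm{Ext}(C)$ and $q=\sum_i\lambda_ik_i$ is a finite convex combination of points of $C$, then $q=k_i$ whenever $\lambda_i>0$. Indeed, if $\lambda_i=1$ this is clear. Otherwise $q=\lambda_ik_i+(1-\lambda_i)r$ with $r\in C$ and $0<\lambda_i<1$; if $k_i\neq r$, then $w=\min(\lambda_i,1-\lambda_i)(k_i-r)\ne0$ satisfies $q\pm w\in C$, which is impossible, so $k_i=r=q$.

**Definition (vector topology).** A vector topology on $X$ is one for which addition and multiplication by scalars are (jointly) continuous. It is locally convex if $0$ has a base of convex neighborhoods.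

The Krein–Milman theorem says that a nonempty compact convex set in a locally convex Hausdorff space has an extreme point. So a positive answer to the question needs a topology that is *not* locally convex. It also needs infinite dimension. On a finite-dimensional space the only Hausdorff vector topology is the Euclidean one. There a point $u$ of $B_X$ of largest Euclidean norm is extreme: if $u\pm w\in B_X$, the parallelogram law gives $|u|^2+|w|^2=\frac12(|u+w|^2+|u-w|^2)\le|u|^2$, so $w=0$.

**Definition (convergence in measure).** On a probability space put
$$|h|_0=\mathbb E\min(|h|,1).\tag{1}$$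
The metric $|h-h'|_0$ on the space $L_0$ of measurable functions (modulo null functions) induces convergence in measure.

*Example.* If $\mathbb P(A)=1/M$ with $M\ge1$, the needle $h=M1_A$ has $\|h\|_1=1$ and $|h|_0=1/M$. By Section 1 the function $1$, with $|1|_0=1$, lies in the convex hull of $\{h:|h|_0\le2^{-n}\}$ for every $n$. So no convex neighborhood of $0$ is contained in $\{|h|_0<1\}$: convergence in measure on $[0,1]$ is not locally convex. It is known that suitable closed subspaces of $L_1$ have a unit ball that is compact for this topology, while the topology is not locally convex on the ball.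

We use two rules. First, from the pointwise inequalities $\min(|h+h'|,1)\le\min(|h|,1)+\min(|h'|,1)$ and $\min(|\lambda h|,1)\le\max(1,|\lambda|)\min(|h|,1)$,
$$|h+h'|_0\le|h|_0+|h'|_0,\qquad |h|_0\le\|h\|_1,\qquad |\lambda h|_0\le\max(1,|\lambda|)\,|h|_0 .\tag{2}$$
Second, apply the last pointwise inequality with $\lambda=\varphi(\omega)$. If $\varphi$ and $h$ are independent and $\varphi\in L_1$, then
$$|\varphi h|_0\le\mathbb E\big[\max(1,|\varphi|)\min(|h|,1)\big]=\mathbb E\max(1,|\varphi|)\;|h|_0\le(1+\|\varphi\|_1)\,|h|_0 .\tag{3}$$

By (2) addition is continuous. So is scalar multiplication: $|\lambda h-\lambda_0h_0|_0\le|\lambda(h-h_0)|_0+|(\lambda-\lambda_0)h_0|_0$, where the last term tends to $0$ as $\lambda\to\lambda_0$ by dominated convergence. The topology is Hausdorff because $|h|_0=0$ forces $h=0$. The function $|\cdot|_0$ is continuous for it. Since $|h|_0\le\|h\|_1$, a set in $L_1$ that is closed for convergence in measure is closed in norm.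

Two facts hold in every Hausdorff vector topology. If $A,C$ are compact, then so is $A+C$, as a continuous image of $A\times C$. If $C_1,\dots,C_r$ are compact, convex and nonempty, then $\mathrm{co}(C_1\cup\dots\cup C_r)$ is compact. It is the image of (simplex) $\times C_1\times\dots\times C_r$ under $(\lambda,c)\mapsto\sum\lambda_ic_i$.

## 3. Three theorems

**Theorem 1.** There is a closed subspace $X$ of $L_1$ of a probability space, spanned by an increasing sequence of finite-dimensional subspaces (hence separable), such that, with $\tau$ the topology of convergence in measure and $B_X$ the $L_1$-unit ball of $X$: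

1. $B_X$ is $\tau$-compact;
2. $X$ contains a nonempty symmetric convex $\tau$-compact set $K'\subset eB_X$ with $\mathrm{Ext}(K')=\emptyset$;
3. for every $\varepsilon>0$, $D_\varepsilon:=B_X+\varepsilon K'$ is the closed unit ball of an equivalent norm on $X$ with $B_X\subset D_\varepsilon\subset(1+e\varepsilon)B_X$; it is $\tau$-compact and $\mathrm{Ext}(D_\varepsilon)=\emptyset$.

"Spanned" means that $X$ is the $L_1$-closure of the union of those subspaces. Item 3 answers the question: $X$ with the norm whose ball is $D_\varepsilon$ is a separable Banach space, and its unit ball is compact for the Hausdorff vector topology $\tau$ and has no extreme points.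

**Theorem 2.** Let $X$ be a Banach space and $\tau$ a Hausdorff vector topology on $X$ for which $B_X$ is compact. The following are equivalent:

- (i) for each $\varepsilon>0$ there is an equivalent norm on $X$ whose unit ball $B'$ satisfies $B_X\subset B'\subset(1+\varepsilon)B_X$, is $\tau$-compact, and has no extreme points;
- (ii) some equivalent norm on $X$ has a $\tau$-compact unit ball without extreme points;
- (iii) $X$ contains a nonempty convex $\tau$-compact set without extreme points.

A subspace $Y$ of $Z$ is 1-complemented if it is the range of a linear projection of norm at most $1$ on $Z$; for instance each axis in $\mathbb R^2$ with the max norm.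

**Theorem 3.** Every separable Banach space $Y$ whose ball is compact for a Hausdorff vector topology is isometric to a 1-complemented subspace of a separable Banach space $Z$ whose ball is compact for a Hausdorff vector topology and has no extreme points.

## 4. Adding a set without extreme points to the ball

A unit ball is symmetric, bounded and has interior, and these constraints make it awkward to remove its extreme points directly. The next two lemmas separate the tasks: it is enough to have a compact ball, and *somewhere in the space* a compact convex set without extreme points.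

**Lemma 4.** Let $A,C$ be nonempty convex subsets of a vector space with $\mathrm{Ext}(C)=\emptyset$, and let $t>0$. Then $\mathrm{Ext}(A+tC)=\emptyset$.

*Proof.* Let $z=a+tc$ with $a\in A$, $c\in C$. As $c$ is not extreme in $C$, there is $w\ne0$ with $c\pm w\in C$. Then $z\pm tw=a+t(c\pm w)\in A+tC$, so $z$ is not extreme. $\square$

**Lemma 5.** Let $X$ be a Banach space and $D\subset X$ convex, symmetric and norm closed, with $B_X\subset D\subset rB_X$ for some $r\geq 1$. Then $D$ is the closed unit ball of an equivalent (hence complete) norm on $X$.

*Proof.* Let $\|x\|_D=\inf\{t>0:x\in tD\}$. Convexity and symmetry of $D$ make this a seminorm, and the inclusions give $\|x\|/r\le\|x\|_D\le\|x\|$, so it is an equivalent norm. Clearly $\|x\|_D\le1$ on $D$. Conversely, if $\|x\|_D\le1$, then $x\in tD$ for all $t>1$, that is, $x/t\in D$. Let $t\downarrow1$; as $D$ is closed, $x\in D$. $\square$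

What remains for Theorem 1 is a space $X\subset L_1$ with $B_X$ compact in measure that contains a compact convex set without extreme points.

## 5. Dyadic needles and independent needles

We build $X$ as a tower of products. Let $\Omega=[0,1]^{\mathbb N}$ with product Lebesgue measure. For each $n$ take a finite-dimensional space $E_n$ of integrable functions of the $n$-th coordinate, with $1\in E_n$, and consider all products of functions from different levels. Suppose $E_n$ contains needles $g^n_1,\dots,g^n_N$ with average exactly $1$. If $f$ depends on the first $n-1$ coordinates, then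
$$f=\frac1N\sum_{j=1}^N f\,g^n_j ,$$
so every product splits at the next level, and the products of many needles are small in measure. This is the dyadic tree again, with room to choose the needles.

For compactness in measure there is a necessary condition on the $E_n$. Suppose that for some $\kappa>0$ and infinitely many $n$ there is $v_n\in E_n$ with $\|v_n\|_1\le1$ and $|v_n-c|_0\ge\kappa$ for every constant $c$. For two such indices $n\ne m$ the functions $v_n,v_m$ are independent. Conditioning on the value $c$ of $v_m$ gives $|v_n-v_m|_0\ge\kappa$. So $(v_n)$ has no subsequence convergent in measure, and the ball is not compact. Hence unit vectors of $E_n$ must be close *in measure* to constants, more and more so as $n$ grows: in measure, $E_n$ must look one-dimensional. Let us test two natural choices.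

**Dyadic needles.** Let $N$ be even and $E=\mathrm{span}\{g_1,\dots,g_N\}$ with $g_j=N1_{I_j}$, the $I_j$ being the $N$ intervals of length $1/N$. Then $\frac1N\sum g_j=1$ and $|g_j|_0=1/N$. But $v=\frac1N\sum_j\pm g_j$, with as many plus as minus signs, takes the values $\pm1$ with probability $\frac12$ each. So $\|v\|_1=1$, and $|v-c|_0=\frac12\min(|1-c|,1)+\frac12\min(|1+c|,1)\ge\frac12$ for every $c$, since one of $|1-c|,|1+c|$ is at least $1$. This is the Rademacher obstruction of Section 1.

**Independent needles.** A sign pattern can be averaged out by the law of large numbers if the needles are independent. So let $M\ge2$ be an integer and $g_j=M1_{A_j}$ with $A_1,\dots,A_N$ independent, $\mathbb P(A_j)=1/M$. Again $\|g_j\|_1=1$ and $|g_j|_0=1/M$. The average $\bar g=\frac1N\sum g_j$ is only close to $1$; its variance is $(M-1)/N$. Thus for $N$ much larger than $M$ we may replace $g_j$ by $g_j+1-\bar g$ to make the average exactly $1$. If instead $N<M$, then $\mathbb P(\bar g=0)=(1-1/M)^N\ge\frac14$, and $\bar g$ is not near $1$ in measure. So let $N\ge M$. Then $E=\mathrm{span}\{1,g_1,\dots,g_N\}$ contains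
$$v=\frac1M\sum_{j=1}^Mg_j=\sum_{j=1}^M1_{A_j},$$
a binomial variable with mean $\|v\|_1=1$. Here $\mathbb P(v=0)=(1-\frac1M)^M\ge\frac14$ and $\mathbb P(v=1)=(1-\frac1M)^{M-1}\ge\frac14$. As $\min(|c|,1)+\min(|1-c|,1)\ge1$, we get $|v-c|_0\ge\frac14$ for every $c$.

One needle is close to the constant $0$, and the average of very many needles is close to the constant $1$. The approach breaks at the intermediate scale, where about $M$ needles are averaged and a nearly Poisson variable appears, which is close to no constant.

We therefore want needles $g_j=1+\theta_j$ whose sums never produce a new shape. Let $\theta_j$ be independent copies of a mean-zero variable $\theta$ that is *stable*: for $a_j\ge0$, $\sum a_j\theta_j$ has the law of $s\theta$ for some number $s\geq 0$. If $1+\theta$ is small in measure, then $\theta\approx-1$ in measure, and $\sum a_j\theta_j\sim s\theta$ is close in measure to the constant $-s$, at *every* scale. A combination with coefficients of both signs is a difference of two such sums. Such variables exist, with index of stability close to $1$.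

## 6. Stable variables of index near 1

**Definition (compound Poisson variable).** Let $\mu$ be a finite nonzero measure on $(0,\infty)$ with mass $\lambda$. A compound Poisson variable with Lévy measure $\mu$ is $Y=\sum_{i\le T}J_i$, where $T$ is Poisson with mean $\lambda$ and the $J_i$ are i.i.d. with law $\mu/\lambda$, independent of $T$.

*Example.* If $\mu$ is $\lambda$ times the point mass at $x$, then $Y=xT$, with $\mathbb Ee^{iuY}=\exp(\lambda(e^{iux}-1))$.

Conditioning on $T$ gives the general facts
$$\mathbb Ee^{iuY}=\exp\int(e^{iux}-1)\,d\mu,\quad \mathbb EY=\int x\,d\mu,\quad \mathrm{Var}\,Y=\int x^2\,d\mu,\quad \mathbb P(Y\neq0)=1-e^{-\lambda}\le\lambda ,$$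
the second and third when the integrals are finite (the variance is $\mathbb ET\,\mathrm{Var}J+\mathrm{Var}T\,(\mathbb EJ)^2=\lambda\,\mathbb EJ^2$).

**Step 1: construct $\theta$.** The purpose is a mean-zero variable, stable in the sense above, with $1+\theta$ concentrated near $0$. For $p\in(1,2)$ let $\nu(dx)=(p-1)x^{-1-p}\,dx$ on $(0,\infty)$, let $I_0=(1,\infty)$ and $I_k=(\frac1{k+1},\frac1k]$ for $k\ge1$. Let $Y_0,Y_1,\dots$ be independent compound Poisson variables with Lévy measures $\nu|_{I_k}$. By direct integration
$$\nu(I_0)=\frac{p-1}p,\qquad\int_1^\infty x\,d\nu=1,\qquad\int_0^1x^2\,d\nu=\frac{p-1}{2-p}.$$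
So $Y_0\ge0$, $\mathbb EY_0=1$ and $\mathbb P(Y_0\ne0)\le\frac{p-1}p$. The variables $Y_k-\mathbb EY_k$, $k\ge1$, are independent and centered, and their variances $\int_{I_k}x^2d\nu$ have sum $\frac{p-1}{2-p}$. Hence the series
$$S=\sum_{k\ge1}(Y_k-\mathbb EY_k)$$
converges in $L_2$, with $\mathbb ES=0$ and $\mathrm{Var}\,S=\frac{p-1}{2-p}$. Put
$$\theta=(Y_0-1)+S .$$
Then $\theta\in L_1$ and $\mathbb E\theta=0$.

**Step 2: stability.** The purpose is to compute the law of $\sum a_j\theta_j$. Since $1=\int_{I_0}x\,d\nu$, the characteristic function of $Y_0-1$ is $\exp\int_{I_0}(e^{iux}-1-iux)\,d\nu$, and that of $Y_k-\mathbb EY_k$ is the same expression over $I_k$. Now $|e^{iux}-1-iux|$ is at most $u^2x^2/2$ and at most $2+|u|x$, so it is $\nu$-integrable on $(0,\infty)$. Multiplying and passing to the limit, we get $\mathbb Ee^{iu\theta}=e^{\psi(u)}$ with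
$$\psi(u)=\int_0^\infty(e^{iux}-1-iux)\,d\nu .$$
For $a>0$ the substitution $y=ax$ turns $(p-1)x^{-1-p}dx$ into $a^p(p-1)y^{-1-p}dy$, so $\psi(au)=a^p\psi(u)$. Hence, for i.i.d. copies $\theta_j$ of $\theta$ and finitely many $a_j\ge0$, the characteristic function of $\sum a_j\theta_j$ is $\exp\sum_j\psi(a_ju)=\exp\big(\sum_ja_j^p\,\psi(u)\big)$. That is,
$$\sum_ja_j\theta_j\ \sim\ s\,\theta,\qquad s=\Big(\sum_ja_j^p\Big)^{1/p}.\tag{4}$$

**Step 3: let $p\downarrow1$.** The purpose is to see that $1+\theta$ is a needle. Since $1+\theta=Y_0+S$, Chebyshev's inequality and $\mathbb E|S|\le(\mathrm{Var}\,S)^{1/2}$ give, for each fixed $\varepsilon_0>0$,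
$$\mathbb P(|1+\theta|>\varepsilon_0)\le\frac{p-1}p+\varepsilon_0^{-2}\,\frac{p-1}{2-p}\to0,\qquad \mathbb E|1+\theta|\le1+\Big(\frac{p-1}{2-p}\Big)^{1/2}\to1 .\tag{5}$$

*Example.* Take $p=1.01$. Then $\mathbb P(Y_0\ne0)\le\frac1{101}$ and $\mathrm{Var}\,S=\frac1{99}$, so $|1+\theta|_0\le\mathbb P(Y_0\ne0)+\mathbb E|S|\le\frac1{101}+\frac1{\sqrt{99}}<0.12$. By (4) the average of $n$ independent needles $1+\theta_j$ has the law of $1+n^{1/p-1}\theta=1+n^{-1/101}\theta$. For $n=2^{101}$ this is $1+\frac12\theta=\frac12+\frac12(1+\theta)$, close in measure to the constant $\frac12$. As $n$ grows, the averages drift slowly from near $0$ to near $1$, and are close to the constant $1-n^{-1/101}$ all the way. Compare the binomial variable of Section 5.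

**Lemma 6.** For each $\varepsilon\in(0,1)$ there is a finite-dimensional $E\subset L_1([0,1])$ with $1\in E$ such that

- (a) for every $v\in E$ with $\|v\|_1\le1$ there is $c\in\mathbb R$ with $|c|\le5$ and $|v-c1|_0\le\varepsilon$;
- (b) there are $g_1,\dots,g_N\in E$ with $\frac1N\sum_jg_j=1$, $\|g_j\|_1\le1+\varepsilon$ and $|g_j|_0\le\varepsilon$.

*Proof.* **Choice of parameters.** We fix $p$ first and $N$ later. Let $\varepsilon_0=\varepsilon/32$. By (5) fix $p$ with $\mathbb P(|1+\theta|>\varepsilon_0)\le\varepsilon_0$ and $\mathbb E|1+\theta|\le1+\varepsilon/2$. Then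
$$|1+\theta|_0\le\varepsilon_0+\mathbb P(|1+\theta|>\varepsilon_0)\le2\varepsilon_0,\qquad \mathbb E|\theta|\ge(1-\varepsilon_0)\,\mathbb P(|1+\theta|\le\varepsilon_0)\ge(1-\varepsilon_0)^2\ge\tfrac12 .$$
For any $N$, realize i.i.d. copies $\theta_1,\dots,\theta_N$ of $\theta$ on $[0,1]$ and let $E=\mathrm{span}\{1,\theta_1,\dots,\theta_N\}$.

**Proof of (a), for every $N$.** We split the coefficients by sign and apply stability to each half. Let $v=a_0+\sum_ja_j\theta_j$ with $\|v\|_1\le1$. Then $|a_0|=|\mathbb Ev|\le1$, so $\|\sum a_j\theta_j\|_1\le2$. Put $W_\pm=\sum_ja_j^\pm\theta_j$, with $a^+=\max(a,0)$ and $a^-=\max(-a,0)$. They involve disjoint sets of indices, so they are independent; they have mean zero; and by (4) $W_\pm\sim s_\pm\theta$ with $s_\pm=(\sum_j(a_j^\pm)^p)^{1/p}$. Since $W_-$ is independent of $W_+$ with mean zero, Jensen's inequality conditionally on $W_+$ gives $\|W_+-W_-\|_1\ge\|W_+\|_1$; likewise with the roles exchanged. Hence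
$$2\ge\|W_+-W_-\|_1\ge\|W_\pm\|_1=s_\pm\,\mathbb E|\theta|\ge s_\pm/2,$$
so $s_\pm\le4$. Put $c=a_0-s_++s_-$. Since $s_+,s_-\in[0,4]$, we have $|c|\le1+4=5$. Finally $v-c=(W_++s_+)-(W_-+s_-)$, and $W_\pm+s_\pm\sim s_\pm(1+\theta)$, so by (2)
$$|v-c|_0\le|s_+(1+\theta)|_0+|s_-(1+\theta)|_0\le(4+4)\cdot2\varepsilon_0=\varepsilon/2\le\varepsilon .$$

**Proof of (b), for large $N$.** We correct the needles $1+\theta_j$ so that their average is exactly $1$. Let $\bar\theta=\frac1N\sum_i\theta_i$ and $g_j=1+\theta_j-\bar\theta\in E$. Then $\frac1N\sum g_j=1$. By (4) with all coefficients $1/N$, $\|\bar\theta\|_1=N^{1/p-1}\,\mathbb E|\theta|$. As $p>1$ is fixed, this is at most $\varepsilon/2$ for large $N$; fix such an $N$. Then $\|g_j\|_1\le\mathbb E|1+\theta|+\|\bar\theta\|_1\le1+\varepsilon$, and $|g_j|_0\le|1+\theta|_0+\|\bar\theta\|_1\le2\varepsilon_0+\frac\varepsilon2\le\varepsilon$. $\square$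

## 7. The tower of products and the compactness of its ball

Functions of some of the coordinates are regarded as functions on $\Omega=[0,1]^{\mathbb N}$. Let $\delta_n=2^{-n}$. We shall choose $E_n$, a space of functions of the $n$-th coordinate, by Lemma 6 with a parameter $\varepsilon_n$. Put
$$X_0=\mathbb R1,\qquad X_{n+1}=X_n\otimes E_{n+1}=\mathrm{span}\{\varphi\cdot v:\varphi\in X_n,\ v\in E_{n+1}\}.$$
For example, $X_1=E_1$, and $X_2$ is spanned by the functions $v(t_1)v'(t_2)$ with $v\in E_1$, $v'\in E_2$. Since $1\in E_{n+1}$, $X_n\subset X_{n+1}$; all $X_n$ are finite-dimensional.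

The next lemma lets us go down one level. An element of $X_{n+1}$ is close in measure to an element $x'$ of $X_n$, and the error $x-x'$ behaves in norm almost as if it were supported away from $x'$. The reason is that $x-x'$ lives mostly on a set of small measure, while $x'$ ranges over a fixed compact set and has little mass on small sets.

**Lemma 7.** Given $X_n$, one can choose $\varepsilon_{n+1}>0$ so that, whenever $E_{n+1}$ satisfies (a) of Lemma 6 with $\varepsilon_{n+1}$, every $x\in X_{n+1}$ with $\|x\|_1\le2$ admits $x'\in X_n$ with
$$|x-x'|_0\le\delta_{n+1},\qquad\|x'\|_1+\|x-x'\|_1\le\|x\|_1+\delta_{n+1}.\tag{6}$$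

*Proof.* Write $\delta=\delta_{n+1}\le\frac12$.

**Step 1: constants depending on $X_n$ only.** These must be fixed before $\varepsilon_{n+1}$. Let $\varphi_1,\dots,\varphi_d$ be a basis of $X_n$. The coordinate functionals on $X_n$ extend to $L_1([0,1]^n)$ by Hahn–Banach, so there are $\psi_i\in L_\infty([0,1]^n)$ with $\int\psi_i\varphi_k=1$ if $i=k$ and $0$ otherwise (for $n=0$ take $\varphi_1=\psi_1=1$). Let
$$M=\max\big(1,2\max_i\|\psi_i\|_\infty\big),\qquad Q=\Big\{\sum_ic_i\varphi_i:|c_i|\le5M\Big\}.$$
For $q\in Q$ we have $\int_A|q|\le5M\sum_i\int_A|\varphi_i|$. As $\sum_i|\varphi_i|$ is integrable, there is $\zeta>0$ such that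
$$\int_A|q|\le\frac\delta4\quad\text{whenever } q\in Q,\ \mathbb P(A)\le\zeta.\tag{7}$$
Now choose $\varepsilon_{n+1}\in(0,1)$ with
$$M\varepsilon_{n+1}\sum_i(1+\|\varphi_i\|_1)\le\min\Big(\delta,\frac{\zeta\delta}4\Big).\tag{8}$$

**Step 2: find $x'$.** We replace each coefficient function by a constant. Let $x\in X_{n+1}$, $\|x\|_1\le2$, and write $x=\sum_i\varphi_iv_i$ with $v_i\in E_{n+1}$. Integrating out the first $n$ coordinates, $v_i=\int\psi_i(\omega)\,x(\omega,\cdot)\,d\omega$, so $\|v_i\|_1\le\|\psi_i\|_\infty\|x\|_1\le M$. Apply (a) to $v_i/M$, multiply by $M$ and use (2): there are $c_i$ with $|c_i|\le5M$ and $|v_i-c_i|_0\le M\varepsilon_{n+1}$. Let $x'=\sum_ic_i\varphi_i\in Q$ and $s=x-x'=\sum_i\varphi_i(v_i-c_i)$. In each product the factors are independent, so by (3) and (8)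
$$|s|_0\le\sum_i(1+\|\varphi_i\|_1)M\varepsilon_{n+1}\le\min\Big(\delta,\frac{\zeta\delta}4\Big).$$
This gives the first part of (6).

**Step 3: the norm estimate.** We use that $s$ is small off a small set. Let $\eta=\delta/4<1$ and $A=\{|s|>\eta\}$. On $A$ we have $\min(|s|,1)\ge\eta$, so $\mathbb P(A)\le|s|_0/\eta\le\zeta$, and $\int_A|x'|\le\frac\delta4$ by (7). Also $\int_{A^c}|s|\le\eta$. Hence
$$\begin{aligned}\|x\|_1&\ge\int_A(|s|-|x'|)+\int_{A^c}(|x'|-|s|)\\&\ge(\|s\|_1-\eta)+\|x'\|_1-2\int_A|x'|-\eta\\&\ge\|s\|_1+\|x'\|_1-\delta,\end{aligned}$$
because $2\eta+2\cdot\frac\delta4=\delta$. $\square$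

**The space $X$.** Starting from $X_0=\mathbb R1$, choose inductively $\varepsilon_{n+1}\le2^{-n-1}/4$ as in Lemma 7 (it may be decreased freely, since (8) remains true). Then choose $E_{n+1}$ by Lemma 6 with this parameter, with its elements $g^{n+1}_1,\dots,g^{n+1}_{N_{n+1}}$ from (b). Let $X$ be the $L_1$-closure of $\bigcup_nX_n$. It is a separable Banach space. Write $\tau$ for convergence in measure.

**Proposition 8.** $B_X$ is $\tau$-compact.

*Proof.* As $\tau$ is metrizable, it suffices that each sequence $(x_k)$ in $B_X$ has a subsequence that converges in measure to a point of $B_X$.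

**Step 1: descend through the levels.** We attach to each $x_k$ a whole chain of approximations. By density (and a scaling by a factor slightly less than $1$) choose $y_k\in\bigcup_nX_n$ with $\|y_k\|_1\le1$, $\|x_k-y_k\|_1\le\frac1k$, say $y_k\in X_{m_k}$ with $m_k\ge k$. Put $y^{(m_k)}_k=y_k$ and apply Lemma 7 to get successively $y_k^{(n)}\in X_n$ for $n=m_k-1,\dots,0$ with
$$|y_k^{(n+1)}-y_k^{(n)}|_0\le\delta_{n+1},\qquad\|y_k^{(n)}\|_1+\|y_k^{(n+1)}-y_k^{(n)}\|_1\le\|y_k^{(n+1)}\|_1+\delta_{n+1}.\tag{9}$$
Lemma 7 needs norms at most $2$. By the second part of (9), inductively, $\|y^{(n)}_k\|_1\le1+\sum_{i>n}\delta_i\le2$, so this is legitimate.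

**Step 2: limits on each level.** Here finite dimension gives norm convergence. For fixed $n$, the sequence $(y_k^{(n)})_{k\ge n}$ is bounded in the finite-dimensional space $X_n$. After passing to a diagonal subsequence in $k$, $y_k^{(n)}\to z_n\in X_n$ in $L_1$ for each $n$.

**Step 3: the limits converge in norm.** This is where the second part of (6) is needed. In the limit (9) gives
$$\|z_{n+1}-z_n\|_1\le\|z_{n+1}\|_1-\|z_n\|_1+\delta_{n+1},\qquad\|z_n\|_1\le2 .$$
The right sides telescope: $\sum_{n<R}\|z_{n+1}-z_n\|_1\le\|z_R\|_1-\|z_0\|_1+1\le3$ for every $R$. So $(z_n)$ is Cauchy in $L_1$, and $z_n\to z\in X$ in norm.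

**Step 4: $x_k\to z$ in measure.** Along the subsequence, for each $n$ and each $k$ with $m_k\ge n$, the first part of (9) gives $|y_k-y_k^{(n)}|_0\le\sum_{i>n}2^{-i}=2^{-n}$, so
$$|y_k-z|_0\le2^{-n}+\|y_k^{(n)}-z_n\|_1+\|z_n-z\|_1 .$$
Let $k\to\infty$, then $n\to\infty$: $y_k\to z$ in measure. As $|x_k-y_k|_0\le\frac1k$, also $x_k\to z$ in measure. A further subsequence converges almost everywhere, so Fatou's lemma gives $\|z\|_1\le1$, that is, $z\in B_X$. $\square$

## 8. The convex hull of the products of needles

Let $F_0=\{1\}$, $F_n=\{g^1_{j_1}g^2_{j_2}\cdots g^n_{j_n}\}\subset X_n$ (all choices of indices), and $K_n=\mathrm{co}\,F_n$. By (b) and the choice $\varepsilon_n\le2^{-n}/4$ we have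
$$\|g^n_j\|_1\le1+2^{-n},\qquad|g_j^n|_0\le2^{-n}/4 .\tag{10}$$
By independence, a product of $g$'s from distinct levels has $L_1$-norm at most $\prod_n(1+2^{-n})\le e^{\sum_n2^{-n}}=e$. For $f\in F_n$ we have $f=\frac1{N_{n+1}}\sum_jf\,g^{n+1}_j$, so $K_n\subset K_{n+1}$. For instance $K_1=\mathrm{co}\{g^1_j\}$ is a polytope and has vertices among the $g_j^1$; in $K_2$ each $g_j^1$ is the average of the products $g_j^1g_i^2$.

Let $K$ be the $\tau$-closure of $\bigcup_nK_n$. The increasing union is convex and lies in $eB_X$, which is $\tau$-compact by Proposition 8, hence $\tau$-closed. So $K\subset eB_X$ is convex and $\tau$-compact, and $1\in K$.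

**Proposition 9.** $\mathrm{Ext}(K)\subset\{0\}$. Consequently $K'=\mathrm{co}(K\cup-K)$ is a symmetric convex $\tau$-compact subset of $eB_X$ with $\mathrm{Ext}(K')=\emptyset$, and $0,1\in K'$.

*Proof.* **Step 1: decompose $K$ at level $n$.** The purpose is to trap an extreme point below one single product. Fix $n\ge1$. For $f\in F_n$ and $m\ge n$ let $K_{f,m}=\mathrm{co}\{fh\}$, where $h$ runs over the products $g^{n+1}_{j_{n+1}}\cdots g^m_{j_m}$ (only $h=1$ if $m=n$). Averaging over the last index as above shows that these sets increase with $m$. Let $K_f$ be the $\tau$-closure of $\bigcup_mK_{f,m}$. Since $K_{f,m}\subset K_m$, $K_f\subset K$, so $K_f$ is compact and convex. Now $\mathrm{co}\bigcup_{f\in F_n}K_f$ is the convex hull of finitely many compact convex sets, so it is compact; it lies in $K$; and it contains $K_m$ for every $m\ge n$, because each element of $F_m$ has the form $fh$ with $f\in F_n$. Being closed, it contains $K$. So it equals $K$.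

Let $q\in\mathrm{Ext}(K)$. Then $q$ is a convex combination of points $k_f\in K_f\subset K$, and by the remark after the definition of extreme point, $q=k_f\in K_f$ for some $f\in F_n$.

**Step 2: every element of $K_f$ is small in measure.** We use independence twice. Write $f=f'g^n_j$ with $f'\in F_{n-1}$, which depends on the first $n-1$ coordinates and satisfies $\|f'\|_1\le e$. By (3) and (10), $|f|_0\le(1+e)2^{-n}/4\le2^{-n}$. An element of $K_{f,m}$ has the form $fy$, where $y$ is a convex combination of the products $h$; it depends only on coordinates beyond $n$, and $\|y\|_1\le e$. By (3) with $\varphi=y$, $|fy|_0\le(1+e)|f|_0\le4\cdot2^{-n}$. As $|\cdot|_0$ is $\tau$-continuous, the same bound holds on $K_f$.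

So $|q|_0\le4\cdot2^{-n}$. Here $n$ was arbitrary and $q$ fixed (only $f$ depends on $n$). Hence $q=0$.

**Step 3: remove the point $0$.** Symmetrizing destroys the only candidate. $K'$ is convex and symmetric, it is $\tau$-compact as the hull of two compact convex sets, and it lies in $eB_X$. An extreme point of $K'$ is a convex combination of a point of $K$ and a point of $-K$, hence equals one of them; it is extreme in that smaller set, so it is $0$ by Steps 1 and 2. But $0\pm1\in K'$, so $0$ is not extreme in $K'$. Hence $\mathrm{Ext}(K')=\emptyset$. $\square$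

## 9. The renormed space: proof of Theorem 1

Item 1 is Proposition 8 and item 2 is Proposition 9. For item 3 let $\varepsilon>0$ and $D_\varepsilon=B_X+\varepsilon K'$. It is convex and symmetric, and $\tau$-compact as a sum of two compact sets. Since $0\in K'\subset eB_X$, we have $B_X\subset D_\varepsilon\subset(1+e\varepsilon)B_X$. It is $\tau$-closed, hence norm closed. By Lemma 5 it is the closed unit ball of an equivalent norm on $X$. By Lemma 4, applied to $A=B_X$ and $C=K'$, $\mathrm{Ext}(D_\varepsilon)=\emptyset$. This proves Theorem 1, and the answer to the question is yes. $\square$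

## 10. Which compact balls can be renormed: proof of Theorem 2

(i) $\Rightarrow$ (ii) is clear, and (ii) $\Rightarrow$ (iii) follows by taking the ball itself as the set. Assume (iii): let $K\ne\emptyset$ be convex and $\tau$-compact with $\mathrm{Ext}(K)=\emptyset$.

**Step 1: $K$ is norm bounded.** This is needed in order to scale $K$ into a small multiple of $B_X$, and it is not part of the hypothesis. Each $nB_X$ is $\tau$-compact, hence $\tau$-closed, and $K=\bigcup_n(K\cap nB_X)$. By Baire's theorem in the compact Hausdorff space $K$ there are $n$, a point $x_0\in K$ and a $\tau$-open set $U\ni x_0$ with $U\cap K\subset nB_X$. The map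
$$[0,1]\times K\to K,\qquad(t,y)\mapsto x_0+t(y-x_0)$$
is $\tau$-continuous and sends $\{0\}\times K$ to $x_0$. As $K$ is compact, the tube lemma gives $t_0>0$ with $x_0+t_0(y-x_0)\in U\cap K\subset nB_X$ for all $y\in K$. So $t_0\|y-x_0\|\le n+\|x_0\|$, that is,
$$\|y\|\le\|x_0\|+\frac{n+\|x_0\|}{t_0}\qquad(y\in K).$$

**Step 2: symmetrize.** The unit ball must be symmetric, so we pass to $L=K-K$. It is convex, symmetric, contains $0$, is $\tau$-compact, and is norm bounded by Step 1. By Lemma 4 with $A=-K$, $C=K$, $t=1$, $\mathrm{Ext}(L)=\emptyset$.

**Step 3: add a small multiple to the ball.** Given $\varepsilon>0$, take $t>0$ with $tL\subset\varepsilon B_X$ and put $B'=B_X+tL$. It is convex, symmetric and $\tau$-compact, $B_X\subset B'\subset(1+\varepsilon)B_X$, and $\mathrm{Ext}(B')=\emptyset$ by Lemma 4. To apply Lemma 5 we need $B'$ to be norm closed. A compact set in a vector topology is bounded: for each $\tau$-neighborhood $V$ of $0$ there is $r>0$ with $B_X\subset rV$, that is, $\frac1rB_X\subset V$. So $\tau$ is coarser than the norm topology, and the $\tau$-closed set $B'$ is norm closed. By Lemma 5 it is the unit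 ball of an equivalent norm. This is (i). $\square$

## 11. Every compact ball sits inside an example: proof of Theorem 3

Let $Y$ be separable with $B_Y$ compact for a Hausdorff vector topology $\sigma$. Let $X_{(1)}$ be the space $X$ of Theorem 1 with the norm whose ball is $D_1$ (the case $\varepsilon=1$). Let $Z=Y\oplus_\infty X_{(1)}$, with norm the maximum of the two norms, and give $Z$ the product of $\sigma$ and $\tau$, a Hausdorff vector topology. Then $B_Z=B_Y\times D_1$ is compact. An extreme point $(y,x)$ of a product $B_Y\times D_1$ has $x\in\mathrm{Ext}(D_1)$, since $x\pm w\in D_1$ gives $(y,x)\pm(0,w)\in B_Z$. As $\mathrm{Ext}(D_1)=\emptyset$, $\mathrm{Ext}(B_Z)=\emptyset$. The space $Z$ is separable, $y\mapsto(y,0)$ is an isometric embedding of $Y$, and $(y,x)\mapsto(y,0)$ is a projection of norm at most $1$ onto its image. $\square$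

## 12. Local convexity, the Radon–Nikodým property, and the Schur property

**Local convexity.** By the Krein–Milman theorem, no example exists whose compact vector topology is locally convex. In particular, convergence in measure is not locally convex on the $X$ of Theorem 1.

**The Radon–Nikodým property.** A Banach space has the Krein–Milman property if each of its closed bounded convex sets is the closed convex hull of its extreme points. A space as in the question fails this, because its unit ball has no extreme points. By Lindenstrauss's theorem the Radon–Nikodým property implies the Krein–Milman property, so any space as in the question fails the Radon–Nikodým property. In particular it is not isomorphic to a subspace of a separable dual, since separable duals have the Radon–Nikodým property and it passes to closed subspaces and isomorphic copies.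

**The Schur property.** The space $X$ of Theorem 1 nevertheless has the Schur property: weakly null sequences are norm null. Let $(x_k)$ be weakly null in $X\subset L_1$. It is bounded, and by the Dunford–Pettis theorem it is equi-integrable. By Proposition 8, each of its subsequences has a further subsequence that converges in measure. By Vitali's theorem that subsequence converges in $L_1$, and its limit must be its weak limit $0$. As this holds for every subsequence, $\|x_k\|_1\to0$. The property is invariant under equivalent norms, so the renormed spaces of Theorem 1 have it too.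

**The original norm.** Nothing above says that the unit ball of $X$ for the exact $L_1$-norm has no extreme points. Theorem 1 gives, for every $\varepsilon>0$, a norm whose ball lies between $B_X$ and $(1+e\varepsilon)B_X$.
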